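# Invariant Spreads of Modules for Groups of Lie Type

## 1. Three invariant complements turn a module into a double

Let $V$ be a vector space of dimension $2n\ge 2$ over a finite field $k$ of characteristic $p$. Take three $n$-dimensional subspaces $W_1,W_2,W_3$ of $V$ that pairwise meet in $0$, and let a group $Y$ act linearly on $V$ so that each $W_i$ is mapped to itself. Since $V=W_1\oplus W_2=W_1\oplus W_3=W_2\oplus W_3$, we can read the quotient $V/W_1$ in two ways, as $W_2$ and as $W_3$. Hence $W_2\cong W_3$ as $kY$-modules. Reading $V/W_3$ in two ways gives $W_1\cong W_2$. So $V\cong W_1\oplus W_1$ as a $kY$-module: everything that $Y$ does on $V$, it does twice. With two fixed complements nothing of the kind happens, as $V=W_1\oplus W_2$ may have quite different summands. The third subspace creates the doubling.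

This is useful for objects that consist of many such subspaces.

**Definition (spread).** Let $k$ be a finite field and $V$ a $k$-space of dimension $2n\ge2$. A *spread* of $V$ is a set $\mathcal S$ of $n$-dimensional $k$-subspaces, called *components*, such that distinct components meet in $0$ and every nonzero vector lies in some component, necessarily exactly one.

Write $\kappa=|k|$ throughout. Counting nonzero vectors gives $|\mathcal S|=(\kappa^{2n}-1)/(\kappa^n-1)=\kappa^n+1$. For example, the $\kappa+1$ lines of $k^2$ form a spread. If $k\subset k_2$ is the quadratic extension, the $\kappa^2+1$ one-dimensional $k_2$-subspaces of $k_2^2$ form a spread of the $4$-dimensional $k$-space $k_2^2$. A spread determines a translation plane: the points are the vectors, the lines are the cosets $v+W$ with $W\in\mathcal S$, and two points $u\neq v$ lie on exactly one line, $u+W$ with $W$ the component containing $v-u$.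

Let $K$ be an algebraic closure of $GF(p)$, put $V_K=V\otimes_kK$, and write $C_V(Y)$ for the space of vectors fixed by $Y$. A spread of a $kG$-module $V$ is *$G$-invariant* if $gW\in\mathcal S$ for all $g\in G$, $W\in\mathcal S$. We then say that $V$ *supports* a spread. A subgroup $Y$ *fixes* a component $W$ if $yW=W$ for all $y\in Y$.

**Lemma 1.** Let $\mathcal S$ be a $G$-invariant spread of the $kG$-module $V$, and let $Y\le G$ fix at least three components. Then all $Y$-fixed components are isomorphic $kY$-modules, and $V\cong W\oplus W$ as a $kY$-module for each of them. Consequently: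

* every element of $K[Y]$ has even rank on $V_K$;
* if $h\in Y$ has order prime to $p$, all eigenvalue multiplicities of $h$ on $V_K$ are even;
* if $p=2$, every $h\in Y$ has trace $0$ on $V_K$.

**Proof.** Any two $Y$-fixed components belong to a triple of distinct $Y$-fixed components, and the computation above makes them isomorphic. As $V$ is the direct sum of any two of them, $V\cong W\oplus W$. So on $V_K\cong W_K\oplus W_K$ an element of $K[Y]$ has twice its rank on $W_K$. An $h$ of order prime to $p$ is diagonalizable over $K$, and its multiplicities on $V_K$ are twice those on $W_K$. Finally $\operatorname{tr}_V(h)=2\operatorname{tr}_W(h)$, which is $0$ if $p=2$. $\square$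

Here is what the lemma is for. We want to show that most groups of Lie type cannot preserve a spread on an irreducible module in their own characteristic. We will produce subgroups $Y$ that are forced to fix three components, and then contradict the doubling.

## 2. Groups of Lie type that preserve a spread

A group $G$ is *quasisimple* if $G=G'$ and $G/Z(G)$ is simple. We will use one consequence: a proper normal subgroup $N$ of a quasisimple group lies in $Z(G)$. Indeed $NZ(G)/Z(G)$ is trivial or everything, and in the second case $G=NZ(G)$, so $G=G'=N'\le N$.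

Let $q=p^d$. We consider quasisimple groups $G$ of Lie type $A_\ell$ ($\ell\ge1$), $D_\ell$ ($\ell\ge4$), $E_6$, $E_7$ or $E_8$ over $GF(q)$, where $A_\ell(q)=SL_{\ell+1}(q)$ and $D_\ell(q)=O^+_{2\ell}(q)'$. So $G$ is the universal Chevalley group of its type over $GF(q)$ modulo a central subgroup, and type $A_1$ means $SL_2(q)$ itself. Quasisimplicity excludes small cases such as $SL_2(2)$ and $SL_2(3)$. The conjecture to be decided says: if an irreducible $GF(q)G$-module supports a spread, then $G\cong SL_2(q)$. It is true. (The case $p=2$ is known; the proof below covers all $p$ and does not use it.)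

A $kG$-module $V$ is *absolutely irreducible* if $V_K$ is irreducible.

**Theorem A.** Let $k$ be a finite field of characteristic $p$ and $V$ an absolutely irreducible $kSL_3(q)$-module. Then $V$ has no $SL_3(q)$-invariant spread of $k$-subspaces.

**Theorem B.** Let $G$ be quasisimple of type $A_\ell,D_\ell,E_6,E_7$ or $E_8$ over $GF(q)$, and let $V$ be an irreducible $GF(q)G$-module supporting a spread. Then $G\cong SL_2(q)$. The same holds, more generally, for absolutely irreducible $kG$-modules over any finite field $k$ of characteristic $p$. Conversely, every quasisimple $SL_2(q)$ has an irreducible module supporting a spread.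

Theorem B is deduced from Theorem A in Section 6, and Sections 7–13 prove Theorem A. Section 14 gives a consequence for other types, Theorem C, which Theorem B does not use.

## 3. Natural modules by hand

For $SL_2(q)$ acting on $GF(q)^2$, the $q+1$ lines form an invariant spread and the module is irreducible. This is the converse in Theorem B.

Now let $G=SL_m(q)$ act on $V=GF(q)^m$ with $m\ge3$. If $m$ is odd there is no spread, for lack of a half dimension. Let $m\ge4$ be even and suppose that $\mathcal S$ is an invariant spread. Let $W_0$ be the component containing $e_1$. If $g$ fixes $e_1$, then $gW_0$ is a component containing $e_1$, so $gW_0=W_0$. The stabilizer of $e_1$ induces all of $SL_{m-1}(q)$ on $V/\langle e_1\rangle$, so it acts irreducibly there. But $W_0/\langle e_1\rangle$ is invariant and has dimension $\frac m2-1$, strictly between $0$ and $m-1$. This is a contradiction.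

Two features survive in general. A distinguished vector determines a distinguished component $W_0$ whose stabilizer is large; and we pass to a smaller group of the same kind. The irreducibility of $V/\langle e_1\rangle$ is special to the natural module and will be replaced.

Irreducibility cannot be dropped from Theorem A: the trivial module $k^2$ of $SL_3(q)$ has the spread of its lines, all fixed. So it will not do to restrict $V$ to some subgroup $SL_3(q)$ of $G$. The spread survives the restriction, but irreducibility is usually lost, and Theorem A then says nothing. We need a space attached to the subgroup that inherits both.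

## 4. Borel subgroups, parabolics, and the fixed line of $U$

Let $B=UT$ be a Borel subgroup of $G$ with $U$ a Sylow $p$-subgroup, $U^-$ the opposite of $U$, $N$ the monomial group (so $N/T$ is the Weyl group $\mathcal W$), $\Pi$ the set of simple roots and $X_\delta$ the root subgroups. For $J\subseteq\Pi$ let $P_J\ge B$ be the corresponding parabolic subgroup, with $P_\emptyset=B$ and $P_\Pi=G$. We use the standard structure:

* the subgroups containing $B$ are exactly the $P_J$, and $P_J\cap P_{J'}=P_{J\cap J'}$; also $N\cap P_J$ is the preimage of $\mathcal W_J$, and $|P_{\{\delta\}}:B|=1+|X_\delta|$;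
* $P_R=Q_RL_R$ with $Q_R=O_p(P_R)\le U$ and $L_R=\langle T,X_{\pm\delta}:\delta\in R\rangle$. Let $Q_R^-$ be the opposite of $Q_R$ and $G_R=\langle X_{\pm\delta}:\delta\in R\rangle$. Then $G_R$ normalizes $Q_R$ and $Q_R^-$. With $U_R^{\pm}=U^{\pm}\cap L_R$ (where $U^+=U$, $U_R^+=U_R$) we have $U=Q_RU_R$, $U^-=Q_R^-U_R^-$ and $U_R^\pm\le G_R$.

For $SL_3(q)$ take $B$ upper triangular, $\alpha=(1,2)$, $\beta=(2,3)$ and $\gamma=\alpha+\beta=(1,3)$, where $X_{(i,j)}$ consists of the matrices $1+sE_{ij}$. Then $P_{\{\alpha\}}$ consists of the matrices with zero entries at $(3,1)$ and $(3,2)$, and $Q_{\{\alpha\}}=X_\beta X_\gamma$. Likewise $Q_{\{\beta\}}=X_\alpha X_\gamma$.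

For a group $Y$ acting on $V$ let $[V,Y]$ be the span of all $(y-1)v$. A finite $p$-group acting on a nonzero finite-dimensional space in characteristic $p$ can be put in unitriangular form. So then $C_V(Y)\ne0$ and $[V,Y]\ne V$. Taking fixed points commutes with extension of scalars, since fixed vectors are the solutions of a linear system.

We use three textbook facts.

**(F1)** (Curtis, Richen, Steinberg) Let $V$ be an irreducible $KG$-module. Then $C_V(U)=Kv^+$ is one-dimensional and $V=K[U^-]v^+$. In particular $\dim_kC_V(U)=1$ for an absolutely irreducible $kG$-module.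

**(F2)** (Steinberg) $GF(q)$ is a splitting field for $G$; in particular irreducible $GF(q)G$-modules are absolutely irreducible. The irreducible $KSL_3(q)$-modules are the restrictions of the modules
$$L(\lambda)\cong\bigotimes_{i=0}^{d-1}L(\lambda_i)^{(p^i)},\qquad \lambda=\sum_i p^i\lambda_i,\quad \lambda_i=(a_i,b_i),\quad 0\le a_i,b_i\le p-1 .$$

Here $L(a,b)$ is the irreducible module of the algebraic group $SL_3(K)$ whose highest weight $\lambda$ has $\langle\lambda,\alpha^\vee\rangle=a$ and $\langle\lambda,\beta^\vee\rangle=b$. The module $M^{(p^i)}$ is $M$ with $g=(x_{rs})$ acting as $(x_{rs}^{p^i})$. For instance $L(1,0)=K^3$ and $L(0,1)$ is its dual. For $p=2$, the module $L(3,1)$ is $L(1,1)\otimes L(1,0)^{(2)}$.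

**(F3)** Jantzen's sum formula (Jantzen, *Representations of Algebraic Groups*, II.8.19), recalled in Section 10, where it is used.

On the natural module of $SL_3$ we have $v^+=e_1$ up to scalars, $C_V(Q_{\{\alpha\}})=\langle e_1,e_2\rangle$ and $C_V(Q_{\{\beta\}})=\langle e_1\rangle$. The first is the natural module of $G_{\{\alpha\}}\cong SL_2$ and the second is trivial for $G_{\{\beta\}}$. Both are irreducible; Lemma 3 says this is general.

## 5. The component through the fixed line, and its fixed-point spaces

The next lemma provides the subgroups that fix three components.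

**Lemma 2.** Let $V$ be an absolutely irreducible $kG$-module with invariant spread $\mathcal S$, and let $W_0$ be the component containing the line $C_V(U)$. Then the stabilizer of $W_0$ is $P_J$ for some $J\subsetneq\Pi$. For $\delta\in\Pi\setminus J$ the $P_{\{\delta\}}$-orbit of $W_0$ has $1+|X_\delta|\ge3$ members.

**Proof.** $B$ normalizes $U$, so it maps the line $C_V(U)$ to itself, and therefore fixes the unique component $W_0$ containing it. So the stabilizer contains $B$ and is some $P_J$. It is not $G$, because $V$ is irreducible and $0\ne W_0\ne V$. If $\delta\notin J$, then $P_{\{\delta\}}\cap P_J=P_\emptyset=B$ has index $1+|X_\delta|$ in $P_{\{\delta\}}$. $\square$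

We now need a space attached to $G_R$ on which irreducibility is kept. It is $C_V(Q_R)$.

**Lemma 3** (a form of a theorem of S. D. Smith, J. Algebra 75 (1982))**.** Let $V$ be an irreducible $KG$-module and $R\subseteq\Pi$. Then $C_V(Q_R)$ is an irreducible $KG_R$-module.

**Proof.** Write $Q=Q_R$, $Q^-=Q_R^-$, take $v^+$ from (F1), and put $M_0=K[G_R]v^+$.

**Step 1: $V=M_0+[V,Q^-]$.** This step shows that $M_0$ is large. By (F1) and $U^-=Q^-U_R^-$,
$$V=K[Q^-]\,K[U_R^-]\,v^+\subseteq K[Q^-]M_0\subseteq M_0+[V,Q^-].$$

**Step 2: $D:=C_V(Q)\cap[V,Q^-]$ is $0$.** This step shows that $C_V(Q)$ is no larger than $M_0$. As $G_R$ normalizes $Q$ and $Q^-$, $D$ is a $G_R$-submodule. If $D\ne0$, the $p$-group $U_R\le G_R$ has a nonzero fixed vector in $D$. That vector is also fixed by $Q$, hence by $QU_R=U$, so it is a multiple of $v^+$. Thus $v^+\in[V,Q^-]\subseteq[V,U^-]$. Since $[V,U^-]$ is $U^-$-invariant, $V=K[U^-]v^+\subseteq[V,U^-]$, which is impossible for a $p$-group acting on $V\neq 0$.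

**Step 3: $C_V(Q)=M_0$.** The vector $v^+$ is fixed by $Q\le U$, and $G_R$ normalizes $Q$, so $M_0\subseteq C_V(Q)$. By Step 1 and the modular law, $C_V(Q)=M_0+(C_V(Q)\cap[V,Q^-])=M_0+D=M_0$.

**Step 4: irreducibility.** A nonzero $G_R$-submodule of $M_0=C_V(Q)$ contains a nonzero $U_R$-fixed vector. It is fixed by $QU_R=U$, so the submodule contains $v^+$ and equals $M_0$. $\square$

When does $C_V(Q_R)$ inherit the spread? Not for every $R$. If $R\subseteq J$, then $G_R\le P_J$ fixes $W_0$. Since $C_{V_K}(Q_R)=K[G_R]v^+$ with $v^+\in (W_0)_K$, the whole space $C_V(Q_R)$ lies inside the single component $W_0$, and no spread is induced. One needs $Q_R$ to fix three components, and this is where a root outside $J$ enters.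

**Lemma 4 (descent).** In the situation of Lemma 2, let $\alpha\in\Pi\setminus J$ and let $\beta\in\Pi$ be such that $R=\{\alpha,\beta\}$ spans a root system of type $A_2$ and $G_R$ is a central quotient of $SL_3(q_0)$, $q_0$ a power of $p$. Then $M=C_V(Q_R)$ is an absolutely irreducible $kSL_3(q_0)$-module with an invariant spread.

**Proof.** **Step 1: $Q_R$ fixes three components.** We have $Q_R\le U\le P_J$, so $Q_R$ fixes $W_0$. Also $Q_R\trianglelefteq P_R\supseteq P_{\{\alpha\}}$. If $g\in P_{\{\alpha\}}$, then $Q_R\,gW_0=g\,Q_RW_0=gW_0$. So $Q_R$ fixes the whole $P_{\{\alpha\}}$-orbit of $W_0$, which has at least three members by Lemma 2.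

**Step 2: fixed components cut $M$ in half.** Let $W$ be a $Q_R$-fixed component and $W'$ another one. By Lemma 1, $W\cong W'$ as $kQ_R$-modules. As $V=W\oplus W'$, we get $M=C_W(Q_R)\oplus C_{W'}(Q_R)$ with summands of equal dimension. So $\dim(W\cap M)=\frac12\dim M$. Here $M\neq0$, because $Q_R$ is a $p$-group.

**Step 3: the spread of $M$.** If $0\ne v\in M$, the component containing $v$ contains $yv=v$ after applying any $y\in Q_R$, so it is fixed by $Q_R$. Hence
$$\{\,W\cap M:\ W\in\mathcal S\text{ fixed by }Q_R\,\}$$
covers $M$. Its members have half the dimension and pairwise meet in $0$: it is a spread. The group $N_G(Q_R)$ preserves $M$ and permutes the $Q_R$-fixed components, so the spread is invariant under $N_G(Q_R)\ge G_R$.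

**Step 4: irreducibility.** By Lemma 3 applied to $V_K$, $M_K=C_{V_K}(Q_R)$ is an irreducible $KG_R$-module. Now pull everything back along $SL_3(q_0)\to G_R$. $\square$

The proof works just as well with $R=\{\alpha\}$ and yields a module of a rank-one group with an invariant spread. That is no contradiction, since $SL_2(q)$ has such modules. So the smallest useful target is $A_2$.

## 6. From $SL_3(q)$ to all simply laced types

**Proof of Theorem B from Theorem A.** Let $V$ be an irreducible $GF(q)G$-module supporting a spread. By (F2) it is absolutely irreducible; in the general version over $k$ this is a hypothesis. Suppose $G$ is not of type $A_1$. Then the Dynkin diagram is connected, simply laced, and has at least two nodes. Take $J\subsetneq\Pi$ from Lemma 2, choose $\alpha\in\Pi\setminus J$, and let $\beta$ be a neighbor of $\alpha$. Because all bonds are single, $R=\{\alpha,\beta\}$ spans a system of type $A_2$.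

We check that $G_R$ is a central quotient of $SL_3(q)$. There is a homomorphism from $SL_3$ into the simply connected algebraic group of the type of $G$ that maps root subgroups to root subgroups compatibly with the parametrizations. Take $GF(q)$-points and pass to the quotient $G$. We get a homomorphism from $SL_3(q)$, which is generated by its root subgroups, onto $G_R=\langle X_{\pm\alpha},X_{\pm\beta}\rangle\neq1$. Its kernel is a proper normal subgroup of the quasisimple group $SL_3(q)$, hence central.

By Lemma 4, $SL_3(q)$ has an absolutely irreducible module over a finite field of characteristic $p$ with an invariant spread. This contradicts Theorem A. So $G$ has type $A_1$, that is, $G\cong SL_2(q)$. The converse is the first example of Section 3. $\blacksquare$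

It remains to prove Theorem A. **From here to the end of Section 13,** $G=SL_3(q)$, which is quasisimple for every $q$. The module $V$ is absolutely irreducible over $k$ with invariant spread $\mathcal S$, and we seek a contradiction. As $\dim V$ is even, $V$ is nontrivial. By (F2), $V_K\cong L(\lambda)|_G$ with $\lambda=\sum p^i\lambda_i$, and we put $\lambda=(a,b)$, $a=\sum p^ia_i$, $b=\sum p^ib_i$.

## 7. A root subgroup, the torus, and rotation of the digits

**Step (7.1): $X_\gamma$ fixes at least three components, and so does $T$.** This supplies two groups to which Lemma 1 applies. Let $J$ be as in Lemma 2 and $\delta\in\{\alpha,\beta\}\setminus J$. Then $Q_{\{\delta\}}\le U$ fixes $W_0$ and is normal in $P_{\{\delta\}}$, so it fixes all $q+1\ge3$ members of the $P_{\{\delta\}}$-orbit of $W_0$. Both $Q_{\{\alpha\}}=X_\beta X_\gamma$ and $Q_{\{\beta\}}=X_\alpha X_\gamma$ contain $X_\gamma$. Next, $T\le P_J$ fixes $W_0$, and $N$ normalizes $T$, so $T$ fixes every $gW_0$ with $g\in N$. The stabilizer of $W_0$ in $N$ is $N\cap P_J$, so there are $|\mathcal W:\mathcal W_J|\in\{3,6\}$ of these components.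

**Step (7.2): the sequence $(\lambda_0,\dots,\lambda_{d-1})$ may be rotated cyclically.** This will let us put a convenient digit where we want it. Let $\sigma$ be the automorphism $(x_{rs})\mapsto(x_{rs}^p)$ of $G$. Let $g$ act on $V$ as $\sigma^j(g)$ did before. The new module is absolutely irreducible, and $\mathcal S$ is still invariant. The factor $L(\lambda_i)^{(p^i)}$ becomes $L(\lambda_i)^{(p^{i+j})}$, and since $\sigma^d=1$ on $G$, exponents count modulo $d$. So the new sequence is the old one shifted cyclically by $j$ places.

## 8. Rank-one elements of $K[X_\gamma]$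

The first thing to try against Lemma 1 is to find an element of $K[X_\gamma]$ of odd rank. On the natural module, $x_\gamma(1)-1=E_{13}$ has rank $1$. We now see how far this goes.

**Proposition (8.1).** $a+b\ge q$.

**Proof.** Suppose $m:=a+b\le q-1$.

**Step 1: the coefficients of $x_\gamma(s)$.** We isolate the operators on which $x_\gamma(s)$ depends. On $L(\lambda)$ the element $x_\gamma(s)$, $s\in K$, acts as a polynomial in $s$: write $x_\gamma(s)=\sum_{j\ge0}s^je^{(j)}$, with $e^{(0)}=1$. For $h$ in the diagonal torus of $SL_3(K)$ we have $h\,x_\gamma(s)\,h^{-1}=x_\gamma(\gamma(h)s)$. Comparing coefficients, $h\,e^{(j)}h^{-1}=\gamma(h)^je^{(j)}$. So $e^{(j)}$ maps the $\mu$-weight space into the $(\mu+j\gamma)$-weight space. (The $e^{(j)}$ are the divided powers of a root vector.)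

**Step 2: $e^{(j)}=0$ for $j>m$, and $e^{(m)}$ has image in $Kv^+$.** Every weight of $L(\lambda)$ is $\mu=\lambda-x\alpha-y\beta$ with integers $x,y\ge0$. Since $\langle\alpha,\gamma^\vee\rangle=\langle\beta,\gamma^\vee\rangle=1$ and $\langle\lambda,\gamma^\vee\rangle=m$, we get $\langle\mu,\gamma^\vee\rangle=m-x-y\le m$. The set of weights is stable under the reflection $s_\gamma$, so also $\langle\mu,\gamma^\vee\rangle\ge-m$. As $\langle\gamma,\gamma^\vee\rangle=2$, $e^{(j)}$ raises $\langle\cdot,\gamma^\vee\rangle$ by $2j$. Hence $e^{(j)}=0$ for $j>m$, and $e^{(m)}$ has its image in the weight spaces with $\langle\mu,\gamma^\vee\rangle=m$. This forces $x=y=0$, so the image lies in the one-dimensional $\lambda$-weight space $Kv^+$.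

**Step 3: $e^{(m)}\ne0$.** Put $n=x_\gamma(1)x_{-\gamma}(-1)x_\gamma(1)$. In the $SL_2$ of $\gamma$ this is $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, so it normalizes the torus and induces $s_\gamma$ on weights. Thus $nv^+$ has weight $\lambda-m\gamma$. As $x_\gamma(1)v^+=v^+$, we have $x_\gamma(-1)\,nv^+=x_{-\gamma}(-1)v^+$. Compare components of weight $\lambda$. On the right the component is $v^+$, since the other terms have weights $\lambda-j\gamma$ with $j>0$. On the left it is $(-1)^me^{(m)}nv^+$. So $e^{(m)}nv^+=\pm v^+\ne0$, and $e^{(m)}$ has rank exactly $1$.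

**Step 4: $e^{(m)}$ is the action of an element of $K[X_\gamma]$.** The Vandermonde matrix $(s^j)$, $s\in GF(q)$, $0\le j\le q-1$ (with $0^0=1$), is invertible. So there are $c_s\in K$ with $\sum_sc_ss^j=\delta_{jm}$ for $0\le j\le q-1$. Only the $e^{(j)}$ with $j\le m\le q-1$ are nonzero, so $\sum_sc_sx_\gamma(s)$ acts on $V_K$ as $e^{(m)}$, with rank $1$. By (7.1) and Lemma 1 the rank should be even. This is a contradiction. $\square$

The argument stops exactly at $m=q$. For $s\in GF(q)$ we have $s^q=s$, so elements of $K[X_\gamma]$ can no longer separate $e^{(q)}$ from $e^{(1)}$. Large weights need another idea.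

One may try the eigenvalue parities of Lemma 1 for elements of $T$. For $p$ odd, the natural candidate is $t=\mathrm{diag}(-1,-1,1)$. Parity alone is too weak here: take $q=5$ and $L(4,2)$. We will see in Section 10 that it has dimension $60$ and that $t$ has eigenvalue $1$ with multiplicity $32$ and $-1$ with multiplicity $28$. All these numbers are even, and $a+b=6\ge q$, so neither Proposition (8.1) nor the parities for $t$ exclude it. What does exclude it is that $32\ne28$.

## 9. Counting the components fixed by an involution ($p$ odd)

**In Sections 9–11, $p$ is odd** and $t=\mathrm{diag}(-1,-1,1)\in T$. For a module $M$ let $M_\pm$ be the $\pm1$-eigenspaces of $t$ and put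
$$\varphi_M(t)=\dim M_+-\dim M_-\in\mathbb Z .$$
Since $M=M_+\oplus M_-$, this is additive on direct sums and multiplicative on tensor products. If $M$ is a module of the algebraic group with formal character $\chi$, then $\varphi_M(t)$ is $\chi$ evaluated at $(x_1,x_2,x_3)=(-1,-1,1)$ in $\mathbb Z$.

**Proposition (9.1).** $\varphi_V(t)=0$.

**Proof.** **Step 1: $t$ is not scalar on $V$.** This ensures that both eigenspaces are nonzero. As $V$ is nontrivial, the kernel of $G$ on $V$ is a proper normal subgroup, so it lies in $Z(G)$ by Section 2. If $t$ were scalar on $V$, all commutators $[t,g]$ would act trivially, so $[t,G]\le Z(G)$, and $tZ(G)$ would be central in the nonabelian simple group $G/Z(G)$. Then $t\in Z(G)$. But $Z(G)$ consists of scalar matrices and $-1\ne1$, so this is false. Hence $V_+\neq0\neq V_-$.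

**Step 2: count the $t$-fixed components twice.** Let $\mathcal F$ be the set of $t$-fixed components. By (7.1), $|\mathcal F|\ge3$. So by Lemma 1 applied to $\langle t\rangle$, $\dim(W\cap V_\varepsilon)=\frac12\dim V_\varepsilon=:m_\varepsilon>0$ for $W\in\mathcal F$ and $\varepsilon=\pm$. A component containing a nonzero $v\in V_\varepsilon$ also contains $tv=\pm v$ after applying $t$, so it is fixed by $t$. Therefore the spaces $W\cap V_\varepsilon$ ($W\in\mathcal F$) form a spread of $V_\varepsilon$, and
$$|\mathcal F|=\frac{\kappa^{2m_\varepsilon}-1}{\kappa^{m_\varepsilon}-1}=\kappa^{m_\varepsilon}+1\qquad\text{for both }\varepsilon=+\text{ and }\varepsilon=-.$$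
Hence $m_+=m_-$, and $\varphi_V(t)=2m_+-2m_-=0$. $\square$

## 10. The value of an $SL_3$-character at $t$

We now show that $\varphi$ does not vanish on digits that are large. This is the complement of what (8.1) excludes.

**Proposition (10.1).** If $0\le a,b\le p-1$ and $a+b\ge p-1$, then $\varphi_{L(a,b)}(t)\ne0$.

(In this section $(a,b)$ is any such pair, not the highest weight of $V$.) We recall (F3). Let $\Delta(\lambda)$ be the Weyl module of highest weight $\lambda$, with Weyl character $\chi(\lambda)$, and let $\rho=(1,1)$. The expression $\chi(\mu)$ is defined by Weyl's formula for all weights $\mu$, and $\chi(\mu)=0$ if a coordinate of $\mu$ is $-1$. There is a filtration $\Delta(\lambda)=\Delta^0\supseteq\Delta^1\supseteq\cdots$, eventually $0$, with $\Delta/\Delta^1\cong L(\lambda)$ and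
$$\sum_{i>0}\operatorname{ch}\Delta(\lambda)^i=\sum_{\delta>0}\ \sum_{0<rp<\langle\lambda+\rho,\delta^\vee\rangle}\nu_p(rp)\,\chi(s_{\delta,rp}\cdot\lambda),\qquad s_{\delta,rp}\cdot\lambda=\lambda-\big(\langle\lambda+\rho,\delta^\vee\rangle-rp\big)\delta. \tag{1}$$
Here $\nu_p$ is the exponent of $p$.

**Step 1: the character of $L(a,b)$.** We express it by Weyl characters. For $\delta=\alpha,\beta$ the number $\langle\lambda+\rho,\delta^\vee\rangle$ is $a+1\le p$ or $b+1\le p$, so no multiple of $p$ contributes. For $\delta=\gamma$ it is $a+b+2\le2p$, so only $rp=p$ can contribute, and it does if and only if $a+b+2>p$. Since $\gamma=(1,1)$, its contribution is $\chi(a',b')$ with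
$$(a',b')=(a,b)-(a+b+2-p)(1,1)=(p-2-b,\ p-2-a). \tag{2}$$
Let $a+b\ge p-1$, so that it does contribute.

* If $a=p-1$ or $b=p-1$, an entry of $(a',b')$ is $-1$, so $\chi(a',b')=0$. The sum (1) is $0$, so $\Delta^1=0$ and $L(a,b)=\Delta(a,b)$.
* If $a,b\le p-2$, then $a',b'\ge0$ and $a'+b'+2=2p-2-a-b\le p-1<p$. So for $(a',b')$ the sum (1) is empty and $\Delta(a',b')=L(a',b')$. For $(a,b)$ the sum (1) is therefore $\operatorname{ch}L(a',b')$, the character of a single simple module, so $\Delta^1\cong L(a',b')$, $\Delta^2=0$, and $\operatorname{ch}L(a,b)=\chi(a,b)-\chi(a',b')$.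

For example, with $p=3$ we get $\operatorname{ch}L(1,1)=\chi(1,1)-\chi(0,0)$, of dimension $8-1=7$.

**Step 2: the value of $\chi(a,b)$ at $t$.** The character $\chi(a,b)$ is the Schur polynomial $s_{(a+b,b,0)}(x_1,x_2,x_3)$. The branching rule writes it as a sum, over $\mu=(\mu_1,\mu_2)$ with $a+b\ge\mu_1\ge b\ge\mu_2\ge0$, of $s_\mu(x_1,x_2)$ times a power of $x_3$. Put $\mu=(b+i,b-j)$ with $0\le i\le a$, $0\le j\le b$. At $(-1,-1,1)$ the power of $x_3$ is $1$. Moreover $s_\mu(x_1,x_2)=(x_1x_2)^{\mu_2}\sum_{r=0}^{\mu_1-\mu_2}x_1^rx_2^{\mu_1-\mu_2-r}$ takes the value $(-1)^{\mu_1-\mu_2}(\mu_1-\mu_2+1)=(-1)^{i+j}(i+j+1)$. So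
$$\chi(a,b)(t)=\sum_{i=0}^a\sum_{j=0}^b(-1)^{i+j}(i+j+1)=R_aS_b+S_aR_b+S_aS_b ,$$
where $S_a=\sum_{i\le a}(-1)^i$ is $1$ for $a$ even and $0$ for $a$ odd, and $R_a=\sum_{i\le a}(-1)^ii$ is $a/2$ for $a$ even and $-(a+1)/2$ for $a$ odd. Hence
$$\chi(a,b)(t)=\begin{cases}0& a,b\text{ odd}\\ (a+b+2)/2& a,b\text{ even}\\ -(b+1)/2& a\text{ even},\ b\text{ odd}\\ -(a+1)/2& a\text{ odd},\ b\text{ even.}\end{cases} \tag{3}$$

As a check, let $p=5$ and $(a,b)=(4,2)$. Then $L(4,2)=\Delta(4,2)$ has dimension $\frac12\cdot5\cdot3\cdot8=60$, and (3) gives $\varphi=4$, so the eigenspaces of $t$ have dimensions $32$ and $28$, as announced in Section 8.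

**Step 3: the value is nonzero.** If $a=p-1$ or $b=p-1$, then this entry is even, so $a,b$ are not both odd, and $\varphi_{L(a,b)}(t)=\chi(a,b)(t)\ne0$ by (3). Let $a,b\le p-2$. Since $p$ is odd, (2) gives $a'\equiv b+1$ and $b'\equiv a+1\pmod2$. By Step 1 and (3), $\varphi_{L(a,b)}(t)=\chi(a,b)(t)-\chi(a',b')(t)$ equals:

* for $a,b$ odd ($a',b'$ even): $-(a'+b'+2)/2<0$;
* for $a,b$ even ($a',b'$ odd): $(a+b+2)/2>0$;
* for $a$ even, $b$ odd ($a'$ even, $b'$ odd): $-(b+1)/2+(b'+1)/2=(b'-b)/2=(p-2-a-b)/2<0$;
* for $a$ odd, $b$ even ($a'$ odd, $b'$ even): $-(a+1)/2+(a'+1)/2=(a'-a)/2=(p-2-a-b)/2<0$.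

The last two inequalities use $a+b\ge p-1$. $\square$

## 11. A small top digit contradicts $a+b\ge q$

**Proof of Theorem A for $p$ odd.** The entries of $t$ lie in $GF(p)$, so $\sigma(t)=t$, and $t$ acts on $L(\lambda_i)^{(p^i)}$ as it acts on $L(\lambda_i)$. By (9.1) and multiplicativity,
$$0=\varphi_V(t)=\prod_{i=0}^{d-1}\varphi_{L(\lambda_i)}(t).$$
So some factor vanishes, and by (10.1) the corresponding digit satisfies $a_i+b_i\le p-2$. By the rotation (7.2) we may assume that this is the top digit, $i=d-1$. Bounding the remaining digits by $p-1$,
$$a+b\le(p-2)p^{d-1}+2(p-1)\sum_{i<d-1}p^i=(p-2)p^{d-1}+2(p^{d-1}-1)=q-2 .$$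
But Proposition (8.1), applied to the rotated module, says $a+b\ge q$. This contradiction proves Theorem A for odd $p$. $\blacksquare$

For $p=2$ the element $t$ is the identity, and we argue differently.

## 12. Characteristic two: traces of diagonal elements for $q\ge8$, and free $X_\gamma$-modules for $q=4$

Let $p=2$. The digits are $\lambda_i\in\{(0,0),(1,0),(0,1),(1,1)\}$. The module $L(1,1)$ is the Steinberg module of dimension $2^3=8$. Since $3\ne0$ in $K$, $L(1,0)\otimes L(0,1)\cong\operatorname{End}(K^3)\cong K\oplus\mathfrak{sl}_3$. The second summand has dimension $8$ and highest weight $(1,1)$, so it has the composition factor $L(1,1)$ of dimension $8$ and equals it: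
$$L(1,0)\otimes L(0,1)\cong K\oplus L(1,1). \tag{4}$$
Thus the digit modules have dimensions $1,3,3,8$. On $h=\mathrm{diag}(s_1,s_2,s_3)$ with $s_1s_2s_3=1$, and with $e_i$ the elementary symmetric functions of the $s_j$, the traces in $K$ are respectively
$$1,\qquad e_1,\qquad e_2,\qquad e_1e_2-1=e_1e_2-e_3=(s_1+s_2)(s_2+s_3)(s_3+s_1). \tag{5}$$
These are polynomials over $GF(2)$ in the $s_j$, so the trace on the twist $L(\lambda_i)^{(2^i)}$ is the $2^i$-th power of the trace on $L(\lambda_i)$. By (7.1) and Lemma 1,
$$\prod_i\big(\operatorname{tr}_{L(\lambda_i)}h\big)^{2^i}=\operatorname{tr}_V(h)=0\qquad\text{for every }h\in T. \tag{6}$$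

**The case $q\ge8$.** We find an $h$ that violates (6) for every $\lambda$. Choose $g\in GF(q)^*$ with $g\ne1$ and $g^2+g+1\ne0$; this excludes at most three of $q-1\ge7$ elements. Put $h=\mathrm{diag}(1,g,g^{-1})$. Then $e_1=e_2=1+g+g^{-1}=g^{-1}(g^2+g+1)\ne0$. The entries are distinct: $g\ne1$, $g^{-1}\ne1$, and $g=g^{-1}$ would mean $g^2=1$, hence $g=1$. So all values in (5) are nonzero and $\operatorname{tr}_V(h)\ne0$, a contradiction.

**The case $q=4$.** Here $d=2$, and every $g\in GF(4)\setminus\{0,1\}$ satisfies $g^2+g+1=0$, so the above choice is not available.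

**Step 1: what traces still give.** As $\dim V$ is even, some $\lambda_i=(1,1)$; by (7.2) let $\lambda_0=(1,1)$. Let $\omega\in GF(4)$ have order $3$ and $h=\mathrm{diag}(1,\omega,\omega^2)$. By (5) its trace on $L(1,1)$ is $(1+\omega)(\omega+\omega^2)(\omega^2+1)=\omega^2\cdot1\cdot\omega=1$. If $\lambda_1\in\{(0,0),(1,1)\}$, then $\operatorname{tr}_V(h)=1$, contradicting (6). So $\lambda_1\in\{(1,0),(0,1)\}$. On these two modules $h$ has trace $1+\omega+\omega^2=0$, so this $h$ gives no contradiction. Also $a+b=(1+2)+1=4=q$ or $a+b=1+(1+2)=4=q$, so (8.1) just fails to exclude this. But here we can still find an element of $K[X_\gamma]$ of odd rank.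

**Step 2: restriction to $\langle X_{\pm\gamma}\rangle\cong SL_2(4)$.** This makes $V_K$ explicit as an $X_\gamma$-module. Let $E$ be the natural module over $K$. Then $L(1,0)|\cong E\oplus K$, and since $E^*\cong E$, also $L(0,1)|\cong E\oplus K$. From (4), $L(1,1)|\oplus K\cong(E\oplus K)\otimes(E\oplus K)\cong(E\otimes E)\oplus E\oplus E\oplus K$, and by Krull–Schmidt
$$L(1,1)|\cong(E\otimes E)\oplus E\oplus E. \tag{7}$$
Let $E'$ be the Frobenius twist of $E$. Then
$$V_K|_{X_\gamma}\cong\big((E\otimes E)\oplus E\oplus E\big)\otimes(E'\oplus K). \tag{8}$$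

**Step 3: $E\otimes E'$ is free of rank $1$ over $K[X_\gamma]$.** This will account for most of (8). Let $e$ be the nilpotent map ($e^2=0$) with $x_\gamma(s)=1+se$ on $E$; on $E'$ it acts as $1+s^2e$. With $\epsilon_1=e\otimes1$ and $\epsilon_2=1\otimes e$, on $E\otimes E'$ we have
$$x_\gamma(s)=(1+s\epsilon_1)(1+s^2\epsilon_2)=1+s\epsilon_1+s^2\epsilon_2+s^3\epsilon_1\epsilon_2 .$$
The functions $1,s,s^2,s^3$ on $GF(4)$ are linearly independent, so the image of $K[X_\gamma]$ is spanned by $1,\epsilon_1,\epsilon_2,\epsilon_1\epsilon_2$, which are linearly independent. It has dimension $4=|X_\gamma|$, so $K[X_\gamma]$ acts faithfully. If $v\notin\ker e$, then $v\otimes v$ together with its images under $\epsilon_1,\epsilon_2,\epsilon_1\epsilon_2$ is a basis of $E\otimes E'$. So $E\otimes E'$ is cyclic of dimension $4$, hence free of rank $1$.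

**Step 4: an element of odd rank.** A tensor product of a free module of rank $1$ with any module of dimension $r$ is free of rank $r$. So $E\otimes E\otimes E'$ is free of rank $2$, the two copies of $E\otimes E'$ in (8) add rank $2$, and
$$V_K|_{X_\gamma}\cong K[X_\gamma]^4\oplus(E\otimes E)\oplus E\oplus E .$$
(The dimensions agree: $24=16+4+4$.) By the Vandermonde argument choose $\nu=\sum_sc_sx_\gamma(s)$ with $\sum_sc_ss^j=\delta_{j2}$ for $0\le j\le3$. On $E\otimes E$ we have $x_\gamma(s)=1+s(e\otimes1+1\otimes e)+s^2\,e\otimes e$, so $\nu$ acts as $e\otimes e$, of rank $1$. On $K[X_\gamma]^4\oplus E\oplus E$ its rank is even, because each isomorphism type occurs an even number of times. So $\nu$ has odd rank on $V_K$, contradicting (7.1) and Lemma 1.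

## 13. An element of order seven in $SL_3(2)$

Let $q=2$. As $\dim V$ is even, $V_K=L(1,1)$ and $\dim V=8$. Both previous tests are silent. The torus $T$ is trivial. The group $X_\gamma$ has order $2$, $E$ is free of rank $1$ over $K[X_\gamma]$, and by (7), which holds for the restriction to $\langle X_{\pm\gamma}\rangle\cong SL_2(2)$ by the same derivation, $V_K$ is free of rank $2+1+1=4$ over $K[X_\gamma]$. So all ranks are even. We use an element that is not contained in any proper parabolic subgroup.

**Step 1: eigenvalues.** Identify $GF(2)^3$ with $GF(8)$, let $g\in G$ be multiplication by an element of order $7$, and let $y\in G$ be squaring, which is $GF(2)$-linear of order $3$. Then $ygy^{-1}=g^2$. On the natural module over $K$, $g$ has eigenvalues $\zeta,\zeta^2,\zeta^4$ with $\zeta$ of order $7$. On $L(1,0)\otimes L(0,1)$ the eigenvalues are the $\zeta^{i-j}$ with $i,j\in\{1,2,4\}$: the value $1$ three times, and the six differences $1-2,1-4,2-1,2-4,4-1,4-2\equiv6,4,1,5,3,2\pmod7$ once each. By (4), the eigenvalues of $g$ on $V_K$ are $1$ (twice) and $\zeta^i$, $1\le i\le6$ (once each).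

**Step 2: $g$ fixes exactly two components.** It does not fix three, since by Lemma 1 the multiplicity of $\zeta$ would be even. Let $\kappa=2^e$. As $2^3\equiv1\pmod7$, $|\mathcal S|=\kappa^4+1=2^{4e}+1\equiv2^e+1\pmod7$, which is $2$, $3$ or $5$ modulo $7$. The orbits of $\langle g\rangle$ on $\mathcal S$ have size $1$ or $7$, so $g$ fixes at least two components. Hence exactly two; call them $W_1,W_2$.

**Step 3: how the eigenvalues are divided.** The element $y$ normalizes $\langle g\rangle$, so it permutes $\{W_1,W_2\}$, and having order $3$ it fixes both. If $gv=cv$ with $v\in(W_i)_K$, then $g(y^{-1}v)=y^{-1}(ygy^{-1})v=y^{-1}g^2v=c^2\,y^{-1}v$, and $y^{-1}v\in(W_i)_K$. So the set of eigenvalues $\ne1$ of $g$ on $(W_i)_K$ is closed under squaring. Squaring has two orbits on $\{\zeta^i:1\le i\le6\}$, each of size $3$, so this set has size $0$, $3$ or $6$. Each of its members has multiplicity one, the eigenvalue $1$ has multiplicity at most $2$, and $\dim W_i=4$. So the size is $3$, and $\dim C_{W_i}(g)=1$ for $i=1,2$.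

**Step 4: a third fixed component.** Take $0\ne x_i\in C_{W_i}(g)$. Then $x_1+x_2$ is a nonzero $g$-fixed vector outside $W_1\cup W_2$. The component containing it is fixed by $g$ and different from $W_1$ and $W_2$. This contradicts Step 2.

Sections 11–13 together prove Theorem A, and with Section 6 also Theorem B. $\blacksquare$

## 14. Single bonds in relative diagrams of other types

Apart from Theorem A, the argument used only (F1) and the parabolic structure listed in Section 4. These are available for all finite groups of Lie type, twisted ones included, with $X_\delta$ the root subgroups of the finite group and $\Pi$ the set of nodes of its relative diagram. This yields the following statement, which is not needed for Theorem B.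

**Theorem C.** Let $G$ be a quasisimple group of Lie type in characteristic $p$, a central quotient of the fixed-point group $\mathbf H^F$ of a Steinberg endomorphism $F$ of a simply connected simple algebraic group $\mathbf H$. Let $k$ be a finite field of characteristic $p$, and $V$ an absolutely irreducible $kG$-module with a $G$-invariant spread of $k$-subspaces. Let $P_J$ be the (proper parabolic) stabilizer of the component containing $C_V(U)$. Then no node $\alpha\in\Pi\setminus J$ of the relative diagram has a neighbor $\beta$ for which $\{\alpha,\beta\}$ is of type $A_2$ and $\langle X_{\pm\alpha},X_{\pm\beta}\rangle$ is a central quotient of some $SL_3(q_0)$. Consequently: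

1. $G$ is not of type $A_\ell(q)$ $(\ell\ge2)$, $D_\ell(q)$ $(\ell\ge4)$, $E_6(q)$, $E_7(q)$, $E_8(q)$, $F_4(q)$ or ${}^2E_6(q)$.
2. If $G$ is of type $B_\ell(q)$ or $C_\ell(q)$ $(\ell\ge3)$, ${}^2A_\ell(q)$ $(\ell\ge5)$ or ${}^2D_\ell(q)$ $(\ell\ge4)$, then $P_J$ is the maximal parabolic with $\Pi\setminus J=\{\delta\}$, where $\delta$ is the end node of the relative diagram incident with the double bond.

**Proof.** **Step 1: the general statement.** Lemmas 1–4 and their proofs apply word for word. If $\alpha\in\Pi\setminus J$ had such a neighbor $\beta$, Lemma 4 would give an absolutely irreducible $kSL_3(q_0)$-module with an invariant spread. Theorem A, which allows an arbitrary finite $k$, excludes this.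

**Step 2: single bonds give $SL_3$.** This identifies the groups $\langle X_{\pm\alpha},X_{\pm\beta}\rangle$ for the types listed. A Levi subgroup of $\mathbf H$ has simply connected derived group. For a single bond $\{\alpha,\beta\}$ of the relative diagram in these types, the derived group is of one of two kinds. Either it is $SL_3$ with $F$ acting as a standard Frobenius map, and its fixed points are $SL_3(q)$; or it is two copies of $SL_3$ interchanged by $F$, and its fixed points are isomorphic to those of $F^2$ on one copy, that is, to $SL_3(q^2)$. For instance, number the diagram of $E_6$ as a chain $1,3,4,5,6$ with $2$ attached to $4$. For ${}^2E_6(q)$ the nodes of the relative diagram are the orbits $\{2\},\{4\},\{3,5\},\{1,6\}$. The single bond between $\{2\}$ and $\{4\}$ gives $SL_3(q)$, and the one between $\{3,5\}$ and $\{1,6\}$ gives $SL_3(q^2)$. These fixed-point groups are generated by their root subgroups, so $\langle X_{\pm\alpha},X_{\pm\beta}\rangle\le G$ is a central quotient of $SL_3(q)$ or $SL_3(q^2)$.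

**Step 3: the lists.** By Steps 1 and 2 no node of $\Pi\setminus J$ lies on a single bond, and $\Pi\setminus J\ne\emptyset$ by Lemma 2. In (1) every node lies on a single bond; the relative diagram of ${}^2E_6$ is that of $F_4$, in which each node has a neighbor by a single bond. So no spread exists. In (2) the relative diagram has at least three nodes and is of type $B$, $C$ or $BC$: a chain whose last bond is double and whose other bonds are single. Every node except the end node at the double bond lies on a single bond, so $\Pi\setminus J$ consists of that end node only. $\blacksquare$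

Nothing is claimed for modules that are irreducible but not absolutely irreducible over $k$. By (F2), such modules do not occur for $k=GF(q)$ and the groups of Theorem B.
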